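# One order for every subset: a priori routing when $Q_n/\sqrt n\to\infty$

## 1. Customers whose demand is never zero

A vehicle must collect goods from $n$ customers whose demands become known only at the last moment. One policy waits for the demands and then solves an optimal routing problem. A cheaper policy fixes a single order of the customers once and for all and, when the demands appear, follows that order and skips the customers with nothing to collect. How much longer is the second policy when the vehicle is large? Here is the model, as posed in connection with the paper "A Vehicle Routing Problem With Stochastic Demand".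

**Locations and demands.** Let $X_1,X_2,\dots$ be an infinite sequence of independent uniform points of $[0,1]^2$, and let $X^{(n)}=\{X_1,\dots,X_n\}$ be the first $n$ customers. Coincidences of points have probability zero and are ignored. The depot is a fixed point $0\in[0,1]^2$, distances are Euclidean, and $|x|$ for a customer $x$ means its distance to the depot. The demands $D_i$ are i.i.d. copies of a variable $D$ with values in $\{0,1,\dots,K\}$, independent of the locations. The vehicle has capacity $Q_n\ge K$; each route starts and ends at the depot, where the vehicle unloads. A customer's demand may be split between routes.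

**Re-optimization.** After the demands are revealed the vehicle follows a shortest capacitated routing, with splitting allowed. Its length is $L_{RE}$, and $E[L_{RE}(X^{(n)})]$ is the expectation over demands.

**Strategy b.** Fix a permutation $\tau$ of the $n$ customers. When demands are realized, the vehicle leaves the depot and visits the customers in the order $\tau(1),\dots,\tau(n)$, skipping those with demand $0$. Whenever its capacity is exhausted at a customer it returns to the depot to unload; it then goes back to that customer if some of that demand is uncollected, and otherwise to the next customer with positive demand. After the last customer with positive demand it returns to the depot. The length is $L_b(\tau)$, and $E[L_b^*(X^{(n)})]=\min_\tau E[L_b(\tau)]$, with the expectation over demands and the minimum over all $n!$ permutations.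

For instance, let $K=2$, $Q=3$, $\tau=(1,2,3)$ and demands $(2,0,2)$. The vehicle goes $0\to X_1$ (collects 2), skips $X_2$, goes to $X_3$ (collects 1 and is full), then $X_3\to 0\to X_3\to 0$. So $L_b(\tau)=|X_1|+|X_1X_3|+3|X_3|$.

Case 3 is the regime $Q_n/\sqrt n\to\infty$. It is known that there Strategy b is within a constant factor of re-optimization, asymptotically. We are asked to prove or disprove that the factor is $1$: for every law of $D$ with $0<P(D=0)<1$ and all capacities $Q_n\ge K$ with $Q_n/\sqrt n\to\infty$, with probability 1 over the locations,
$$\lim_{n\to\infty}\frac{E[L_b^*(X^{(n)})]}{E[L_{RE}(X^{(n)})]}=1 .\tag{Q}$$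

We begin with a case just outside these hypotheses, where nobody is ever skipped. Write $S=S_n=\{X_i:i\le n,\ D_i>0\}$ and

* $T(S)$ for the minimum length of a closed curve through $S\cup\{0\}$ (the optimal traveling salesman tour including the depot);
* $L_\tau(S)$ for the length of the closed tour depot $\to$ points of $S$ in $\tau$-order $\to$ depot.

"Curve" always means polygonal curve, and a closed curve may visit points repeatedly; by the triangle inequality $T(S)$ is at most the length of any closed curve through $S\cup\{0\}$.

**The capacity is almost invisible.** This step compares both strategies with tours. For every realization,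
$$L_\tau(S)\le L_b(\tau)\le L_\tau(S)+2\sqrt2\,\frac{Kn}{Q_n}.\tag{1}$$
The lower bound is the triangle inequality: drop the intermediate depot visits. For the upper bound, every intermediate return is made with a full load $Q_n$, so there are at most $\sum_iD_i/Q_n\le Kn/Q_n$ of them. Each replaces a direct move $x\to y$ (possibly $y=x$) by $x\to0\to y$, at an extra cost of at most $|x|+|y|\le2\sqrt2$. Similarly
$$T(S)\le L_{RE}\le T(S)+2\sqrt2\,\frac{Kn}{Q_n}.\tag{2}$$
The routes of a feasible solution, concatenated, form a closed curve through $S\cup\{0\}$, which gives the lower bound. For the upper bound, run Strategy b along an optimal tour of $S$: this is a feasible split solution, and the estimate in (1) applies. In Case 3 the error $2\sqrt2Kn/Q_n$ is $o(\sqrt n)$.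

**The scale of tours.** The Beardwood–Halton–Hammersley (BHH) theorem says that there is a constant $\beta>0$ such that the optimal tour through $n$ i.i.d. uniform points of $[0,1]^2$ has length $\sim\beta\sqrt n$ almost surely. The depot changes the length by at most $2\sqrt2$: inserting it next to some point costs at most that, and deleting it costs nothing. We also need a deterministic bound: for $S\subset[0,1]^2$ with $|S|\le n$, $n\ge1$,
$$T(S)\le 7\sqrt n .\tag{3}$$
Indeed, let $k=\lceil\sqrt n\,\rceil$ and cut the square into $k$ vertical strips of width $1/k$. A path that follows the center lines alternately up and down has length at most $k+1$. A detour from a center line to a point of the strip and back costs at most $1/k$, in total at most $n/k\le\sqrt n$. Joining both ends to the depot costs at most $2\sqrt2$. The sum is at most $(\sqrt n+1)+1+\sqrt n+2\sqrt2\le7\sqrt n$.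

**Proposition 0.** If $P(D=0)=0$, then in Case 3 the limit relation (Q) holds with probability 1.

*Proof.* Now $S=X^{(n)}$ always. Let $\tau$ be the order of an optimal tour, so $L_\tau(S)=T(X^{(n)})$. By (1) and (2), both $E[L_b^*]$ and $E[L_{RE}]$ lie between $T(X^{(n)})$ and $T(X^{(n)})+o(\sqrt n)$, and $T(X^{(n)})\sim\beta\sqrt n$. $\square$

What changes when $P(D=0)>0$? Inequalities (1) and (2) survive. But $S$ is now a random subset, re-optimization may use a fresh optimal order for each $S$, and Strategy b must use one $\tau$ for all of them.

## 2. One permutation against all random subsets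

Let $p=P(D>0)\in(0,1)$ and $s=n^{-1/2}$. Given the locations, $S$ is a *$p$-thinning* of $X^{(n)}$: each customer belongs to it independently with probability $p$. Let $E_S$ denote expectation over demands only, and put
$$\Phi_p(X^{(n)})=\min_\tau E_S[L_\tau(S)] .$$
Taking expectations in (1) and (2), in Case 3,
$$E[L_b^*]=\Phi_p(X^{(n)})+o(\sqrt n),\qquad E[L_{RE}]=E_S[T(S)]+o(\sqrt n).\tag{4}$$

**The denominator.** We claim that almost surely
$$E_S[T(S_n)]/\sqrt n\to\beta\sqrt p .\tag{5}$$
Attach $D_i$ to customer $i$ for all $n$ simultaneously; this does not change the expectations for individual $n$. The customers with positive demand form an i.i.d. uniform sequence and $|S_n|/n\to p$ a.s., so BHH gives $T(S_n)/\sqrt n\to\beta\sqrt p$ a.s. jointly in locations and demands. By Fubini, for almost every location sequence this holds for almost every demand sequence. By (3), $T(S_n)/\sqrt n\le7$, so bounded convergence over the demands gives (5).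

So the question is purely about tours: is $\Phi_p(X^{(n)})-E_S[T(S)]$ of smaller order than $\sqrt n$?

**The natural first order.** Take for $\tau$ an optimal tour of *all* customers. Skipping customers does not lengthen a tour, so $L_\tau(S)\le T(X^{(n)})\sim\beta\sqrt n$, and the ratio in (Q) is at most $p^{-1/2}+o(1)$. That is not $1$: the bound gives no credit for the skipped customers. Could a finer analysis of some clever $\tau$ give $1$? Small cases suggest an obstruction.

**Three customers.** For $n\le3$ there is no loss: $\Phi_p=E_S[T(S)]$. A tour through at most three points (depot included) has the same length in every order, so only $S=X^{(3)}$ matters, and $\tau$ can be chosen optimal for it.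

**Four customers.** Let the depot be a corner of $[0,1]^2$, and let the customers be the other three corners and the center $c$. A tour of all five points is a path through the four corners plus two spokes of length $\sqrt2/2$ to $c$. A corner path has length $3$ if it uses sides only, and at least $2+\sqrt2$ otherwise. So optimal tours have length $3+\sqrt2$ and the form $c,x_1,x_2,x_3,x_4,c$ with $x_1x_2,x_2x_3,x_3x_4$ sides; all other tours are longer by at least $\sqrt2-1$. Suppose $\tau$ is optimal for all five points, and delete $x_2$. The induced tour $c,x_1,x_3,x_4,c$ has length $\frac{\sqrt2}2+\sqrt2+1+\frac{\sqrt2}2=1+2\sqrt2$. But $c$ is the midpoint of $x_1x_3$, so the tour $x_1,c,x_3,x_4,x_1$ has length $2+\sqrt2$, again a difference of $\sqrt2-1$. Deleting $x_3$ is symmetric, and at least one of $x_2,x_3$ is not the depot. Hence every $\tau$ loses at least $\sqrt2-1$ on the full set or on some set with one customer missing, and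
$$\Phi_p-E_S[T(S)]\ge(\sqrt2-1)\min(p^4,p^3(1-p))>0 .$$

So an order that is right for everyone can be wrong when one customer is absent. In the random problem both sides are of order $\sqrt n=n\cdot n^{-1/2}$. To disprove (Q) it suffices to find, for *every* $\tau$, a number of disjoint places proportional to $n$, in each of which $\tau$ loses a constant times $n^{-1/2}$ with probability bounded below. This works.

**Theorem 1.** There is an absolute constant $\gamma_1>0$ such that for every law $D$ on $\{0,\dots,K\}$ with $0<P(D=0)<1$ and every $Q_n\ge K$ with $Q_n/\sqrt n\to\infty$, with probability 1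
$$\liminf_{n\to\infty}\frac{E[L_b^*(X^{(n)})]}{E[L_{RE}(X^{(n)})]}\ \ge\ 1+\frac{\gamma_1\,p^{29}\min(p,1-p)}{\beta\sqrt p}\ >\ 1 .$$

So the statement (Q) is false, for every admissible law and every capacity sequence in Case 3. More precisely:

**Theorem 2.** In Case 3, with probability 1 the ratio converges to a deterministic number $\rho(p)$ depending only on $p$. With $\rho(1):=1$ it satisfies:

1. $\rho$ is nonincreasing on $(0,1]$;
2. $\rho(p)\le\min\{p^{-1/2},(4/3)^{1/4}/\beta\}$;
3. there is an absolute $c_1>0$ with $1+c_1(1-p)\le\rho(p)\le1+1.44\,(1-p)$ for all $0<p<1$.

In particular $\rho(p)\to1$ as $p\to1$, while $\rho(0^+)$ exists and lies in $(1,1.72]$.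

Sections 3–8 prove Theorem 1; Sections 9 and 10 prove Theorem 2.

## 3. A small square between two end points

We first build a local version of the four-customer example, with no depot in it. Fix
$$\delta=10^{-2},\qquad\lambda=10^{-4},$$
and consider six points in coordinates $(t,y)$:
$$s^-=(-\delta,0),\ s^+=(\delta,0),\ a=(-\tfrac\lambda2,\tfrac\lambda2),\ b=(-\tfrac\lambda2,-\tfrac\lambda2),\ c=(\tfrac\lambda2,-\tfrac\lambda2),\ d=(\tfrac\lambda2,\tfrac\lambda2).$$
So a tiny square with cyclic order $a,b,c,d$ sits midway between two ends. For an order $q=q_1q_2q_3q_4$ of the corners let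
$$Z(q)=|s^-q_1|+\ell+|q_4s^+|,\qquad \ell=|q_1q_2|+|q_2q_3|+|q_3q_4| .$$

**Lemma 3.** Let $q$ be any order of $\{a,b,c,d\}$.

1. If $q\notin\{abcd,badc\}$, then $Z(q)\ge Z(abcd)+0.41\lambda$.
2. If $q=abcd$ and $b$ is deleted, the remaining path $s^-\,a\,c\,d\,s^+$ is longer than $s^-\,a\,d\,c\,s^+$ by $(\sqrt2-1)\lambda$.
3. If $q=badc$ and $a$ is deleted, the remaining path $s^-\,b\,d\,c\,s^+$ is longer than $s^-\,b\,c\,d\,s^+$ by $(\sqrt2-1)\lambda$.

*Proof.* For a corner with $t$-coordinate $t(q)$, use $A\le\sqrt{A^2+B^2}\le A+B^2/(2A)$ with $A=\delta+t(q)\ge\delta-\lambda/2$ and $B=\lambda/2$: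
$$\delta+t(q)\le|s^-q|\le\delta+t(q)+\frac{\lambda^2/4}{2(\delta-\lambda/2)}\le\delta+t(q)+0.002\lambda .$$
Symmetrically $\delta-t(q)\le|qs^+|\le\delta-t(q)+0.002\lambda$. Hence
$$Z(q)\ge2\delta+t(q_1)-t(q_4)+\ell,\qquad Z(abcd)\le2\delta-\lambda+3\lambda+0.004\lambda=2\delta+2.004\lambda .$$
Always $\ell\ge3\lambda$. If $t(q_1)\ge t(q_4)$, then $Z(q)\ge2\delta+3\lambda$. If $t(q_1)<t(q_4)$, then $t(q_1)-t(q_4)=-\lambda$. If in this case some step is a diagonal, then $\ell\ge(2+\sqrt2)\lambda$ and $Z(q)\ge2\delta+(1+\sqrt2)\lambda$. In both situations $Z(q)-Z(abcd)\ge(1+\sqrt2-2.004)\lambda>0.41\lambda$. What remains is: all steps are sides, $q_1\in\{a,b\}$ on the left, $q_4\in\{c,d\}$ on the right. The side-only orders starting on the left are $abcd$, $adcb$, $badc$, $bcda$, and of these only $abcd$ and $badc$ end on the right. This proves 1.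

For 2, $|ds^+|=|cs^+|$, so the difference is $|ac|-|ad|=(\sqrt2-1)\lambda$. For 3, likewise, it is $|bd|-|bc|=(\sqrt2-1)\lambda$. $\square$

**Why planting this pattern everywhere is not yet a proof.** A scaled copy of the six points, isolated in a small cell, appears in a positive fraction of cells. But Lemma 3 speaks only about orders that enter at $s^-$, run through the corners and leave at $s^+$, and nothing forces an arbitrary $\tau$ to do so. Two things go wrong.

First, $\tau$ may come to the six points on several occasions. If far-away realized customers separate all six points in $\tau$, then no stretch of the tour contains two of them, and Lemma 3 compares nothing.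

Second, even if all six are served in one stretch, preceded by $x$ and followed by $y$, the stretch may start at a point $w_1\ne s^-$. The old path then has to walk back from $w_1$ to $s^-$, at a cost of at least $t(w_1)+\delta$. Rerouting $x$ to $s^-$ makes the first step longer, and if the direction from $s^-$ to $x$ makes the angle $\theta$ with the $t$-axis, the increase can be about $|\cos\theta|(t(w_1)+\delta)$. The net gain is about $(1-|\cos\theta|)(t(w_1)+\delta)$: useful when $x$ is off the axis, worthless when $x$ lies on it. We do not control where the outside world is.

The way around both difficulties has two parts. If the tour passes the cell at least three times, a large empty disc around the points allows a drastic shortcut (Section 4). If it passes at most twice, we use five copies of the six points, placed on a pentagon: two passes have only four outermost stretches, so one of the five copies is entered from and left to other copies, whose directions we know (Sections 5 and 6).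

## 4. Rewiring three passes through a disc

The next lemma treats a curve that three times comes from the boundary of a large disc to its center and goes out again.

**Lemma 4.** Let $\mathcal D$ be a closed disc with center $O$ and radius $R$. Let $\Gamma$ be a closed curve containing three parameter-disjoint subarcs ("passes") $P_i$, $i=1,2,3$. Each $P_i$ consists of a segment $u_ia_i$, a path $J_i$ from $a_i$ to $b_i$, and a segment $b_iv_i$, with $u_i,v_i\in\partial\mathcal D$ and $a_i,b_i\in B(O,r_0)$, $r_0<R$. Then there is a closed curve $\Gamma'$ composed of the three complementary arcs of $\Gamma$ (possibly reversed), the paths $J_i$ (possibly reversed), and segments inside $\mathcal D$, with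
$$|\Gamma'|\le|\Gamma|-[(2-\sqrt3)R-6r_0].$$

*Proof.* The plan is to remove two radial segments, each of length at least $R-r_0$, and to pay with one chord and a few short links near $O$. Any two of the points $a_i,b_i$ are within $2r_0$. A chord of $\partial\mathcal D$ that subtends an angle at most $120^\circ$ at $O$ has length at most $\sqrt3R$.

**Case 1: some $\angle u_iOv_i\le120^\circ$.** Replace $P_i$ by the chord $u_iv_i$, choose $j\ne i$, and insert at $b_j$ the detour $b_j\to a_i\,J_i\,b_i\to b_j$. Removed: $u_ia_i$, $b_iv_i$. Added: $u_iv_i$, $b_ja_i$, $b_ib_j$. The saving is at least $2(R-r_0)-\sqrt3R-4r_0=(2-\sqrt3)R-6r_0$.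

**Case 2: all $\angle u_iOv_i>120^\circ$.** Label so that $\Gamma=P_1A_1P_2A_2P_3A_3$ with $P_i$ traversed from $u_i$ to $v_i$. Then $A_1$ goes $v_1\to u_2$, $A_2$ goes $v_2\to u_3$, and $A_3$ goes $v_3\to u_1$. The three pairwise angles at $O$ (in $[0^\circ,180^\circ]$) among $u_1,u_2,v_2$ sum to at most $360^\circ$. Since $\angle u_2Ov_2>120^\circ$, the other two sum to less than $240^\circ$, so $\angle u_1Oy\le120^\circ$ for some $y\in\{u_2,v_2\}$.

If $y=u_2$, take the closed curve
$$b_3\to v_3\,A_3\,u_1\to u_2\,A_1^{-1}\,v_1\to b_1\,J_1^{-1}\,a_1\to a_2\,J_2\,b_2\to v_2\,A_2\,u_3\to a_3\,J_3\,b_3 .$$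
Removed: $u_1a_1$, $u_2a_2$. Added: $u_1u_2$, $a_1a_2$. The saving is at least $2(R-r_0)-\sqrt3R-2r_0$.

If $y=v_2$, take
$$b_3\to v_3\,A_3\,u_1\to v_2\,A_2\,u_3\to a_3\,J_3\,b_3\to a_1\,J_1\,b_1\to v_1\,A_1\,u_2\to a_2\,J_2\,b_2\to b_3 .$$
Removed: $u_1a_1$, $b_2v_2$. Added: $u_1v_2$, $b_3a_1$, $b_2b_3$. The saving is at least $2(R-r_0)-\sqrt3R-4r_0$.

In each case every complementary arc and every $J_i$ is used, and all links lie in $\mathcal D$. $\square$

## 5. Pentagons of squares, good cells and passes

Besides $\delta,\lambda$ fix
$$\eta=10^{-8},\quad R=50,\quad H=102,\quad r_0=1.02,\quad\kappa_0=10^{-5}.$$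

**The pattern $G$.** For $j=0,\dots,4$ let $Y_j=(\cos\frac{2\pi j}5,\sin\frac{2\pi j}5)$ be the vertices of a regular pentagon, $f_j=Y_j$, and $e_j\perp f_j$ the unit tangent vector. Use local coordinates $(t,y)\leftrightarrow Y_j+te_j+yf_j$ near $Y_j$, and let the cluster $K_j$ consist of the six points $s^-,s^+,a,b,c,d$ of Section 3 in these coordinates. Put $G=K_0\cup\dots\cup K_4$, which has 30 points.

Four facts will be used. All points of $K_j$ are within $\delta$ of $Y_j$. Distinct points of $G$ are at distance at least $\lambda>2\eta$. For $i\neq j$ the distance $|Y_iY_j|$ is $2\sin36^\circ>1.175$ or $2\sin72^\circ<1.903$. Finally, by the tangent–chord angle, $Y_i-Y_j$ makes an angle of $36^\circ$, $72^\circ$, $108^\circ$ or $144^\circ$ with $e_j$. So, seen from a cluster, the other clusters are never near its axis; this is why the square is laid out along the tangent.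

**Good cells.** Place in $[0,1]^2$ a grid of $m^2$ half-open square cells of side $Hs$, $m=\lfloor\sqrt n/H\rfloor$. A cell $Q$ with center $z$ is *good* if it does not contain the depot and contains exactly 30 points of $X^{(n)}$, one in each of the disjoint balls $B(z+sw,s\eta)$, $w\in G$. Write $C=C_Q$ for these 30 points and identify them with $G$. They all lie in $B(z,r_0s)$, as $1+\delta+\eta<r_0$. The closed disc $\mathcal D_Q=B(z,Rs)$ lies in the interior of $Q$, because $R<H/2$; so discs of different cells are disjoint. Let $N_n$ be the number of good cells.

**Groups.** Fix $n$, $X^{(n)}$, any $\tau$ and a good cell $Q$, and let $S_{out}=S\setminus C$. Two points of $C$ are equivalent if no point of $S_{out}$ lies between them in the sequence $\tau$. The classes $G_1,\dots,G_g$ are the *groups*; they depend only on $\tau$ and $S_{out}$ (the locations being fixed), not on which points of $C$ are realized. For example, if $\tau$ contains $c_1,c_2,o,c_3$ in this order, with $c_1,c_2,c_3\in C$ and $o$ the only customer outside $C$ among or between them, then $\{c_1,c_2\}$ and $c_3$ are in different groups when $o\in S$, and all three are in one group when $o\notin S$.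

**Passes.** Suppose every group meets $S$. Then the tour of length $L_\tau(S)$ traverses the realized points of each group consecutively. The predecessor of the first and the successor of the last of them are points of $S_{out}$ or the depot, hence outside $Q$. Each of these two edges joins a point inside $\mathcal D_Q$ to a point outside, so by convexity it crosses $\partial\mathcal D_Q$ exactly once. Cutting there gives one *pass* per group:
$$u_i\to\text{realized points of }G_i\text{ in }\tau\text{-order}\to v_i,\qquad u_i,v_i\in\partial\mathcal D_Q .$$
Passes are parameter-disjoint subarcs of the tour and lie inside $\mathcal D_Q$.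

## 6. Every order loses in every good cell

**Lemma 5.** For every good cell $Q$, every $\tau$ and every $S_{out}$ there is a set $A=A_Q(\tau,S_{out})\subseteq C$ that is either $C$ or $C$ minus one point, and that meets every group, with the following property. Suppose $S\cap C=A$, and $\Gamma$ is any closed curve through $S\cup\{0\}$ containing the passes of $Q$ (possibly reversed, in any cyclic order) as parameter-disjoint subarcs. Then there is a closed curve $\Gamma'$ through $S\cup\{0\}$ with $|\Gamma'|\le|\Gamma|-\kappa_0s$. Moreover $\Gamma'$ consists of the complementary arcs of (some of) the passes of $Q$ in $\Gamma$, possibly reversed, and of curves inside $\mathcal D_Q$.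

The lemma is stated for a general $\Gamma$, not only for the tour itself, because in Section 7 we improve many cells one after another.

*Proof.* Rescale so that $s=1$, $z=0$. The points of $S\cup\{0\}$ in $\mathcal D_Q$ are exactly those of $A$. All others lie on $\Gamma$ but not on the passes of $Q$, so they lie on complementary arcs. Hence it suffices that the complementary arcs are kept and that all points of $A$ are still visited.

**Step 1: three or more groups.** Here Lemma 4 does the work. If $g\ge3$, take $A=C$ and apply Lemma 4 to three of the passes, with $a_i,b_i$ the first and last point of the group. The remaining passes lie in complementary arcs of these three and are untouched. The saving is at least $(2-\sqrt3)50-6(1.02)>7$.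

From now on $g\le2$. All changes will stay inside the passes and keep the endpoints $u_i,v_i$.

**Step 2: passing to ideal positions.** We want to compute with $G$ rather than with the actual points. Each comparison below involves at most 14 distances between points of $C$ (seven old and seven new edges in Step 5, fewer elsewhere). Replacing actual by ideal positions changes each by at most $2\eta$, in total by at most $28\eta<10^{-6}$. So a saving of at least $0.4\lambda=4\cdot10^{-5}$ for ideal positions suffices, since $4\cdot10^{-5}-10^{-6}>\kappa_0$.

**Step 3: a cluster visited only from other clusters.** Consider the passes when $S\cap C=C$; these are determined by $\tau,S_{out}$. A *visit* to $K_j$ is a maximal run of consecutive points of $K_j$ in a pass. It is *interior* if it is neither the first nor the last visit of its pass. (If the clusters of the successive points of a pass are $0,0,1,0,2$, then the visits are to $0,1,0,2$, and the second visit to $K_0$ is interior while the first is not.) There are at most $2g\le4$ non-interior visits and five clusters, so some $K_j$ has only interior visits; fix the smallest such $j$. Each of its visits is preceded by a point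 $x\in K_i$ and followed by a point $y\in K_l$ of the same pass, with $i,l\ne j$.

**Step 4: $K_j$ has at least two visits.** Then it is wasteful to come twice. Take $A=C$. Let $W$ be one visit, from $w_1$ to $w_2$, preceded by $x\in K_i$ and followed by $y\in K_l$. Replace $x\to W\to y$ by $x\to y$, and in another visit to $K_j$, at a point $w'$, insert $w'\to w_1\cdots w_2\to w'$. The saving is
$$|xw_1|+|w_2y|-|xy|-|w'w_1|-|w_2w'|\ \ge\ |Y_iY_j|+|Y_jY_l|-|Y_iY_l|-6\delta-4\delta ,$$
since each of the first three distances differs by at most $2\delta$ from that of the pentagon vertices and the last two are at most $2\delta$. If $i\neq l$, the right side is at least $(2\cdot1.175-1.903)-0.1>0.3$; if $i=l$, then $|Y_iY_l|=0$ and it is larger still.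

In the remaining steps $K_j$ has exactly one visit
$$x\to w_1\to\dots\to w_6\to y,\qquad\{w_1,\dots,w_6\}=K_j,\ x\in K_i,\ y\in K_l,\ i,l\ne j .$$
Reversing the reading direction if necessary, $s^-$ precedes $s^+$.

**Step 5: $w_1\ne s^-$ or $w_6\ne s^+$.** Here we show that entering at $s^-$ and leaving at $s^+$ is better. Take $A=C$ and replace the visit by $x\to s^-\to a\to b\to c\to d\to s^+\to y$. Put
$$B=(t(w_1)+\delta)+(\delta-t(w_6)),$$
where both brackets are $\ge0$. The old inner path goes $w_1,\dots,s^-,\dots,s^+,\dots,w_6$; projecting to the $t$-axis, its length is at least $B+2\delta$. The new inner length is $|s^-a|+3\lambda+|ds^+|\le2\delta+3\lambda$, because $|s^-a|^2=|ds^+|^2=\delta^2-\delta\lambda+\lambda^2/2\le\delta^2$.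

Now the outer edges. Let $u$ be the unit vector from $s^-$ towards $x$. Then
$$|xw_1|\ge u\cdot(x-w_1)=|xs^-|-u\cdot(w_1-s^-).$$
We need that $u$ is not close to $\pm e_j$. We have $x-s^-=(Y_i-Y_j)+h$ with $|h|\le2\delta$. For nonzero vectors, $\left|\frac v{|v|}-\frac w{|w|}\right|\le\frac{||w|-|v||}{|w|}+\frac{|v-w|}{|w|}\le\frac{2|v-w|}{|w|}$. So $u$ differs from the unit vector along $Y_i-Y_j$ by at most $4\delta/1.175<0.035$, and the tangent–chord angles give $|u\cdot e_j|\le\cos36^\circ+0.035<0.85$. The $y$-coordinate of $w_1-s^-$ is at most $\lambda/2$ in absolute value. Hence $u\cdot(w_1-s^-)\le0.85(t(w_1)+\delta)+\lambda/2$, that is,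
$$|xw_1|\ge|xs^-|-0.85(t(w_1)+\delta)-\lambda/2 .$$
The same argument with $s^+$ and $y$ gives $|w_6y|\ge|s^+y|-0.85(\delta-t(w_6))-\lambda/2$. Altogether the saving is at least
$$(B+2\delta)-0.85B-\lambda-(2\delta+3\lambda)=0.15B-4\lambda .$$
If $w_1\ne s^-$, then $t(w_1)\ge-\lambda/2$; if $w_6\ne s^+$, then $t(w_6)\le\lambda/2$. So $B\ge\delta-\lambda/2$, and the saving is at least $0.15(\delta-\lambda/2)-4\lambda>10^{-3}=10\lambda$.

**Step 6: the visit is $x\to s^-\to q_1q_2q_3q_4\to s^+\to y$** with $\{q_1,\dots,q_4\}=\{a,b,c,d\}$. Now Lemma 3 applies. If $q\notin\{abcd,badc\}$, take $A=C$ and replace the order by $abcd$; the saving is at least $0.41\lambda$. If $q=abcd$, take $A=C\setminus\{b\}$. When $S\cap C=A$, the pass contains $s^-\to a\to c\to d\to s^+$; replace it by $s^-\to a\to d\to c\to s^+$. If $q=badc$, take $A=C\setminus\{a\}$ and replace $s^-\to b\to d\to c\to s^+$ by $s^-\to b\to c\to d\to s^+$. In the last two cases the saving is $(\sqrt2-1)\lambda>0.41\lambda$.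

**Step 7: the remaining requirements.** In all cases $A$ depends only on $\tau$ and $S_{out}$ (and $X^{(n)}$), since the visits were read off from the situation $S\cap C=C$. It meets every group: either $A=C$, or the omitted point lies in a visit, hence in a group, whose other points are kept. In Steps 4–6 the saving with actual positions exceeds $\kappa_0$ by Step 2; the complementary arcs are kept, and the new pieces lie inside $\mathcal D_Q$. Reversal of passes in $\Gamma$ and their cyclic order play no role in Steps 4–6, and Lemma 4 allows them in Step 1. $\square$

## 7. Adding the losses over all good cells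

**Proposition 6.** For every $n$, every location set $X^{(n)}$ and every $\tau$,
$$E_S[L_\tau(S)]\ \ge\ E_S[T(S)]+\kappa_0\,n^{-1/2}\,p^{29}\min(p,1-p)\,N_n .$$

*Proof.* Call a good cell $Q$ *active* if $S\cap C_Q=A_Q(\tau,S\setminus C_Q)$.

**Step 1: improving active cells one after another.** We want to show, for each realization,
$$T(S)\le L_\tau(S)-\kappa_0n^{-1/2}\,\#\{\text{active cells}\}.\tag{6}$$
Start with the closed tour of length $L_\tau(S)$ and process the active cells successively with Lemma 5. The invariant is: the current curve is closed, passes through $S\cup\{0\}$, and contains the passes of every unprocessed active cell (possibly reversed) as parameter-disjoint subarcs. It holds initially, because $A_Q$ meets every group, so the passes of each active cell exist. Now let $Q$ be processed, and let $P'$ be a pass of another, unprocessed active cell $Q'$. It lies in $\mathcal D_{Q'}$, which is disjoint from $\mathcal D_Q$, so it is parameter-disjoint from the passes of $Q$. Being connected, it lies in one complementary arc, and Lemma 5 keeps that arc up to reversal. So the invariant persists. Each cell saves $\kappa_0n^{-1/2}$, and the final curve has length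 at least $T(S)$. This is (6).

**Step 2: activity has probability bounded below.** Given $S\setminus C_Q$, the set $A_Q$ is determined, and $S\cap C_Q$ is independent of it. Since $A_Q$ has 30 or 29 points, $Q$ is active with conditional probability at least $\min(p^{30},p^{29}(1-p))=p^{29}\min(p,1-p)$. Taking expectations in (6) gives the claim. $\square$

The cells interact, since $A_Q$ depends on what happens in all the others; but expectation is linear, so only the conditional probability for each single cell is needed.

## 8. The density of good cells and the proof of Theorem 1

**Step 1: the expected number.** A cell that does not contain the depot is good with probability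
$$n(n-1)\cdots(n-29)\Big(\frac{\pi\eta^2}n\Big)^{30}\Big(1-\frac{H^2}n\Big)^{n-30}\longrightarrow(\pi\eta^2)^{30}e^{-H^2}:$$
choose which customer lies in which of the 30 disjoint balls, each of area $\pi\eta^2/n$ and contained in the cell, and keep the other $n-30$ customers out of the cell of area $H^2/n$. All but at most one of the $m^2\sim n/H^2$ cells avoid the depot, so
$$E[N_n]/n\to\gamma_0:=H^{-2}(\pi\eta^2)^{30}e^{-H^2}>0 .$$

**Step 2: almost sure convergence.** McDiarmid's inequality says that if changing the $i$th of $n$ independent variables changes a function by at most $c_i$, then it deviates from its mean by at least $u$ with probability at most $2\exp(-2u^2/\sum c_i^2)$. Changing one $X_i$ affects at most two cells, so $c_i=2$ and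
$$P(|N_n-EN_n|\ge\epsilon n)\le2e^{-\epsilon^2n/2}.$$
This is summable, so by Borel–Cantelli $N_n/n\to\gamma_0$ a.s.

**Step 3: conclusion.** Proposition 6 holds for every $\tau$, hence for the minimizing one. With (5), almost surely
$$\liminf_{n\to\infty}\frac{\Phi_p(X^{(n)})}{\sqrt n}\ \ge\ \beta\sqrt p+\gamma_1p^{29}\min(p,1-p),\qquad\gamma_1=\kappa_0\gamma_0 .\tag{7}$$
By (4) and (5), $E[L_b^*]=\Phi_p+o(\sqrt n)$ and $E[L_{RE}]=\beta\sqrt{pn}+o(\sqrt n)$ a.s. Dividing gives Theorem 1. $\blacksquare$

So (Q) fails for every admissible $D$ and $(Q_n)$; for instance for $D$ Bernoulli$(1/2)$ and $Q_n=n$.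

## 9. The limit $\rho(p)$ and its monotonicity

**Step 1: a functional without depot.** To apply a general limit theorem we need translation invariance. For a finite set $x\subset\mathbb R^2$ let
$$\Phi_p^\circ(x)=\min_\tau E_S[\text{closed tour through }S\text{ in }\tau\text{-order}],$$
where $S$ is a $p$-thinning of $x$ and there is no depot (a tour through at most one point has length $0$). On $[0,1]^2$, inserting the depot between the last and the first realized point costs between $0$ and $2\sqrt2$ for each realization, so $0\le\Phi_p-\Phi_p^\circ\le2\sqrt2$.

**Step 2: the limit theorem.** We use a theorem of Steele (Ann. Probab. 9 (1981), Thm 1), stated here for the plane. Let $L\ge0$ be a functional of finite point sets with $L(\emptyset)=0$ that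

* is homogeneous of degree 1 and translation invariant;
* is monotone: $L(x)\le L(x\cup\{v\})$;
* has finite variance on $n$ uniform points, for each $n$;
* satisfies, for some constant $C'$ and all $t>0$, $M\ge1$, the inequality $L(x\cap[0,t]^2)\le\sum_kL(x\cap C_k)+C'tM$, where $C_1,\dots,C_{M^2}$ is the partition of $[0,t]^2$ into squares of side $t/M$.

Then $L(X_1,\dots,X_n)/\sqrt n$ converges a.s. to a constant for i.i.d. uniform $X_i$ in $[0,1]^2$.

**Step 3: checking the hypotheses for $\Phi_p^\circ$.** Homogeneity, translation invariance and $\Phi_p^\circ(\emptyset)=0$ are clear. Monotonicity holds because deleting a point $v$ from $\tau$ does not lengthen any realized tour. For each $n$, $\Phi_p^\circ$ is bounded on $n$ points of the unit square, so its variance is finite.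

For the last property, number the squares in snake order, so that consecutive ones share a side, and let $\tau$ be the concatenation of optimal orders for the sets $x\cap C_k$. Fix a realization $S$, and call a square nonempty if it meets $S$. The part of the tour inside a nonempty $C_k$ is at most the closed tour of $S\cap C_k$ in the order chosen there. The connector from a nonempty $C_k$ to the next nonempty $C_{k'}$ can be replaced by a route through $C_k,C_{k+1},\dots,C_{k'}$, so it has length at most $(k'-k+1)\sqrt2\,t/M$. There are fewer than $M^2$ connectors and the differences $k'-k$ sum to less than $M^2$, so the connectors total at most $2M^2\sqrt2\,t/M=2\sqrt2\,tM$. The closing edge is at most $\sqrt2\,t\le\sqrt2\,tM$. Since $S\cap C_k$ is a $p$-thinning of $x\cap C_k$, taking expectations gives the inequality with $C'=3\sqrt2$.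

**Step 4: the ratio converges.** Hence $\Phi_p(X^{(n)})/\sqrt n\to c(p)$ a.s. for a constant $c(p)$, and $c(1)=\beta$ by BHH. By (4) and (5) the ratio converges a.s. to
$$\rho(p)=\frac{c(p)}{\beta\sqrt p},$$
which depends only on $p$ and is consistent with $\rho(1)=1$.

**Step 5: $\rho$ is nonincreasing.** The idea is that thinning in two stages gives the planner information after the first stage. Let $p,q\in(0,1]$, and obtain a $pq$-thinning $S$ of $X^{(n)}$ as a $p$-thinning of a $q$-thinning $S_n'$. For any $\tau$, conditionally on $S_n'$ the order $\tau$ induces on $S_n'$ is one competitor for $\Phi_p(S_n')$, so $E[L_\tau(S)]\ge E_{S'}[\Phi_p(S_n')]$, and therefore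
$$\Phi_{pq}(X^{(n)})\ge E_{S'}[\Phi_p(S_n')].$$
Thin the whole sequence at once: $S_n'$ is then an initial segment of an i.i.d. uniform sequence with $|S_n'|/n\to q$ a.s., so $\Phi_p(S_n')/\sqrt n\to c(p)\sqrt q$ a.s. Using an optimal tour of $S_n'$ as order, $\Phi_p(S_n')\le T(S_n')\le7\sqrt n$. By Fubini and bounded convergence, as in the proof of (5), $c(pq)\ge\sqrt q\,c(p)$. Dividing by $\beta\sqrt{pq}$ gives $\rho(pq)\ge\rho(p)$. This is part 1 of Theorem 2.

## 10. Upper bounds and the exact order of $\rho-1$

**Step 1: the optimal tour of all customers.** With this order, $\Phi_p(X^{(n)})\le T(X^{(n)})$, so $c(p)\le\beta$ and $\rho(p)\le p^{-1/2}$.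

**Step 2: strips adapted to the density $pn$.** This step gives a bound that does not blow up as $p\to0$. Let $w=12^{1/4}$, $m=\lceil\sqrt{pn}/w\rceil$, $h=1/m$, and let $\tau$ run through the $m$ vertical strips of width $h$, alternately upwards and downwards. Expectations in this step are over locations and demands.

*Edges within a strip.* Condition on $X_i\in S$, and let $F$ be the event that the next point of $S$ in $\tau$-order lies in the same strip. On $F$ let $\xi$ and $\zeta$ be the vertical and horizontal distances to it. If $F$ holds and $\xi>t$, then a full rectangle of size $h\times t$ adjacent to $X_i$ in its strip contains no other point of $S$. So $P(F,\xi>t)\le(1-pht)^{n-1}\le e^{-(n-1)pht}$ for $t\le1$, and this probability is $0$ for $t>1$. Hence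
$$E[\xi^2;F]=\int_0^1 2t\,P(F,\xi>t)\,dt\le\int_0^\infty2t\,e^{-(n-1)pht}\,dt=\frac2{((n-1)ph)^2}.$$
Given the demands, the strips and the vertical coordinates of all points, $F$ and the next point are determined, while the horizontal positions are independent and uniform across the strips. The mean squared difference of two independent uniform variables on an interval of length $h$ is $h^2/6$, so $E[\zeta^2;F]\le h^2/6$. By Cauchy–Schwarz, $E[\sqrt{\xi^2+\zeta^2};F]\le\sqrt{E[\xi^2+\zeta^2;F]}$. Summing over the customers, each in $S$ with probability $p$, these edges have expected total at most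
$$np\sqrt{\frac2{((n-1)ph)^2}+\frac{h^2}6}\ \sim\ \sqrt{pn}\sqrt{\frac2{w^2}+\frac{w^2}6}=\sqrt{pn}\,(4/3)^{1/4},$$
because $h\sim w/\sqrt{pn}$ and $w^2=\sqrt{12}$ gives $\frac2{\sqrt{12}}+\frac{\sqrt{12}}6=\frac2{\sqrt3}$.

*Other edges.* Each remaining edge joins the last realized point of one strip to the first realized point of the next nonempty strip, or joins a point to the depot. For each strip let $g_1,g_2\le1$ be the vertical distances from its starting end and its finishing end to the nearest realized point of the strip, taken as $1$ if the strip has none. The finishing end of a strip and the starting end of the next one are on the same side of the square. So an edge from strip $k$ to strip $k'$ can be rerouted as follows: vertically to the finishing end of strip $k$ (cost $g_2$), horizontally to the center line (at most $h/2$), from center line to center line ($h$ each, $k'-k$ times), along the center line of each empty strip in between (cost $1\le g_1+g_2$), and in strip $k'$ horizontally (at most $h/2$) and vertically (cost $g_1$). Each $g_1,g_2$ is used at most once, and the horizontal parts sum to at most $2mh=2$. With the depot edges, the total is at most $\sum_{\text{strips}}(g_1+g_2)+2+2\sqrt2$.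 For $t<1$ the event $g_i>t$ means that an $h\times t$ rectangle contains no realized point, so $E g_i\le\int_0^1(1-pht)^n\,dt\le1/(nph)$. The expected total is at most $2m/(nph)+O(1)=2m^2/(np)+O(1)=O(1)$.

*Conclusion.* Since $0\le\Phi_p/\sqrt n\le7$ and $\Phi_p/\sqrt n\to c(p)$ a.s., also $E[\Phi_p]/\sqrt n\to c(p)$. Hence $c(p)\le(4/3)^{1/4}\sqrt p$, i.e. $\rho(p)\le(4/3)^{1/4}/\beta$. With Step 1 this is part 2.

**Step 3: $\beta\ge5/8$.** To turn part 2 into a number, we bound $\beta$ below. A tour on $n\ge3$ points has length at least $\frac12\sum_i(d_{i,1}+d_{i,2})$, where $d_{i,1}\le d_{i,2}$ are the distances from $X_i$ to its two nearest neighbors, since each point has two distinct tour neighbors. The disc of radius $r/\sqrt n$ about $X_i$ meets the square in area at most $\pi r^2/n$. The events $\sqrt n\,d_{i,1}>r$ and $\sqrt n\,d_{i,2}>r$ mean (up to null sets) that this disc contains no, respectively at most one, other customer. Their probabilities are therefore bounded below by the values for area exactly $\pi r^2/n$, which tend to $e^{-\pi r^2}$ and $(1+\pi r^2)e^{-\pi r^2}$. By Fatou,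
$$\liminf\sqrt n\,E d_{i,1}\ge\int_0^\infty e^{-\pi r^2}dr=\tfrac12,\qquad\liminf\sqrt n\,E d_{i,2}\ge\int_0^\infty(1+\pi r^2)e^{-\pi r^2}dr=\tfrac34 .$$
The tour length divided by $\sqrt n$ is bounded and tends to $\beta$, so its expectation tends to $\beta$ too, and $\beta\ge\frac12\left(\frac12+\frac34\right)=\frac58$. Therefore $(4/3)^{1/4}/\beta<1.0746\cdot1.6<1.72$.

**Step 4: the upper bound in part 3.** If $p\ge\frac12$, then
$$\rho(p)-1\le p^{-1/2}-1=\frac{1-p}{\sqrt p(1+\sqrt p)}\le0.83(1-p).$$
If $p<\frac12$, then $\rho(p)-1\le0.72\le1.44(1-p)$.

**Step 5: the lower bound in part 3.** Let $c_1=\gamma_12^{-30}/\beta$. For $\frac12\le p<1$, (7) gives $c(p)-\beta\sqrt p\ge\gamma_12^{-29}(1-p)$, and dividing by $\beta\sqrt p\le\beta$ yields $\rho(p)-1\ge2c_1(1-p)$. For $p<\frac12$ this says nothing good directly, because of the factor $p^{29}$, but monotonicity helps: $\rho(p)-1\ge\rho(\tfrac12)-1\ge c_1\ge c_1(1-p)$.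

**Step 6: the two ends.** Part 3 gives $\rho(p)\to1$ as $p\to1$. The limit $\rho(0^+)$ exists because $\rho$ is monotone and bounded, and $1<\rho(\tfrac12)\le\rho(0^+)\le1.72$. This proves Theorem 2. $\blacksquare$
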